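# Pairs of maps on the torus, the Klein bottle, the annulus and the Möbius band

## 1. A tempting yes, tested on affine maps

Take one of four surfaces: the torus, the Klein bottle, the annulus, the Möbius band. Suppose a rule assigns to each point $x$ of the surface a set of exactly $n$ points, varying continuously. A fixed point is an $x$ that belongs to its own set. Nielsen theory assigns to such a rule an integer. Can the rule always be deformed, through rules of the same kind, until the number of its fixed points equals this integer?

The answer that one would first guess is **yes**. The disc, the projective plane and the sphere have this property for every $n$. All four of our surfaces have Euler characteristic $0$ and admit rotations without fixed points, so there is plenty of room to push fixed points away. Let us fix the words and then test the guess.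

**Definition ($n$-valued map).** An $n$-valued map $\phi:X\multimap Y$ is a lower semi-continuous (hence also upper semi-continuous) set-valued function such that $\phi(x)$ consists of exactly $n$ points of $Y$ for each $x\in X$. Lower semi-continuous means: for every open $V\subset Y$, the set of $x$ with $\phi(x)\cap V\neq\emptyset$ is open. A fixed point of $\phi:X\multimap X$ is a point $x$ with $x\in\phi(x)$. Two $n$-valued maps $\phi,\psi:X\multimap X$ are $n$-valued homotopic if there is an $n$-valued map $H:X\times[0,1]\multimap X$ with $H(x,0)=\phi(x)$ and $H(x,1)=\psi(x)$.

The map $\phi$ is *split* if $\phi=\{f_1,\dots,f_n\}$ for continuous maps $f_i$, whose values are then distinct at every point. For example, on the circle $\mathbb R/\mathbb Z$ the map $x\mapsto\{x,x+\frac12\}$ is split, while $x\mapsto\{\frac x2,\frac x2+\frac12\}$ is a two-valued map that is not split: following one value while $x$ goes once around the circle, one arrives at the other value.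

**Definition (Nielsen number).** For a single map $f:X\to X$ of a finite polyhedron, two fixed points $x,x'$ are in the same class if some path $p$ from $x$ to $x'$ satisfies $f\circ p\simeq p$ relative to endpoints; equivalently, if they are covered by fixed points of one common lift of $f$ to the universal cover. The Nielsen number $N(f)$ is the number of classes with nonzero fixed point index. It is invariant under homotopy and is at most the number of fixed points. For $n$-valued maps $N(\phi)$ is the Nielsen number defined by Schirmer. Below it is computed only for split maps, by a formula recalled in Section 2.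

**Definition (Wecken).** $X$ is Wecken for $n$-valued maps if every $n$-valued map $\phi:X\multimap X$ is $n$-valued homotopic to one with exactly $N(\phi)$ fixed points.

We need one way of recognizing that a single map already has the right number of fixed points. Call $f$ *good* if it is smooth near its fixed points, these are interior points, every lift $\tilde f$ to the universal cover has at most one fixed point, and $\det(I-D\tilde f)\neq0$ there.

**Lemma 1.** A good map has exactly $N(f)$ fixed points. A fixed point free map has $N(f)=0$.

*Proof.* A class is the projection of the fixed point set of one lift, so in a good map each class is a single point. Its index is the sign of $\det(I-D\tilde f)$, which is not $0$. So every fixed point is a class that counts. The second sentence is clear: there are no classes. $\square$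

**First test: the torus, $n=1$.** Let $T=\mathbb R^2/\mathbb Z^2$. Every map $T\to T$ is homotopic to $x\mapsto Bx+v$ with $B$ an integer matrix and $v$ arbitrary. If $\det(I-B)\ne0$, each lift $x\mapsto Bx+v+l$, $l\in\mathbb Z^2$, has exactly one fixed point, and the map is good. If $\det(I-B)=0$, then $(B-I)\mathbb R^2$ is a point or a line of rational slope, so its image in $T$ is a proper closed subgroup. A fixed point satisfies $(B-I)x\equiv -v$, so choosing $v$ with $-v$ outside this subgroup gives a fixed point free map. The guess passes.

**Second test: parallel copies on the torus.** Let $\phi=\{Bx+v_1,\dots,Bx+v_n\}$ with $v_1,\dots,v_n$ distinct in $T$. If $\det(I-B)\neq0$, each coordinate map is good. The formula $N(\phi)=\sum N(f_i)$ recalled below shows that $\phi$ has exactly $N(\phi)$ fixed points. If $\det(I-B)=0$, we move the $n$-tuple of translation vectors, keeping them distinct, until all $-v_i$ lie outside the proper subgroup of the first test. This is possible because the space of $n$-tuples of distinct points of $T$ is path connected and the complement of that subgroup is infinite. The result is fixed point free. The guess passes again.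

In these tests the coordinate maps keep a constant distance and never get in each other's way. Before testing anything harder, here is what is true.

## 2. The theorem, and what "homotopic" means in a configuration space

We put all four surfaces into one picture. Let
$$T=\mathbb R^2/\mathbb Z^2,\qquad \sigma(x_1,x_2)=(x_1+\tfrac12,-x_2),\qquad K=T/\sigma .$$
Here $\sigma$ is an involution of $T$ without fixed points, and $K$ is the Klein bottle. The annulus $A=\{|x_2|\le\frac14\}\subset T$ is invariant under $\sigma$, and $M=A/\sigma\subset K$ is the Möbius band. For an $n$-valued map $\varphi$ let $MF(\varphi)$ be the minimal number of fixed points among the $n$-valued maps that are $n$-valued homotopic to $\varphi$.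

**Theorem.** Let $F\in\{T,K,A,M\}$.

(a) For every $n\ge2$ there is a split $n$-valued map $\varphi=\{f_1,\dots,f_n\}:F\multimap F$, each $f_i$ being homotopic to a fixed point free map, with $N(\varphi)=0$ and $MF(\varphi)\ge\lfloor n/2\rfloor\ge1$. So $F$ is not Wecken for $n$-valued maps for any $n\ge2$, and $MF-N$ is unbounded as $n$ varies.

(b) $F$ is Wecken for $1$-valued maps.

Hence $F$ is Wecken for $n$-valued maps if and only if $n=1$.

So the guess is right for $n=1$ and wrong for every $n\ge2$. The question comes from the paper "The 2-Sphere Is Wecken For N-Valued Maps". We combine the theorem with the known results quoted there: the sphere, the projective plane (Gonçalves–Guaschi) and the disc are Wecken for $n$-valued maps, and surfaces of negative Euler characteristic are not, already for $n=1$ (Jiang). It follows that a compact surface is Wecken for $n$-valued maps for all $n$ if and only if it is $S^2$, $\mathbb RP^2$ or the disc.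

We use two facts about $n$-valued maps. Let $F_n(X)$ be the space of ordered $n$-tuples of distinct points of $X$ and $D_n(X)=F_n(X)/S_n$ the space of $n$-point subsets.

**Fact 1** (Brown–Gonçalves, *On the topology of n-valued maps*). For finite polyhedra, $n$-valued maps $X\multimap Y$ and their homotopies are the same as continuous maps $X\to D_n(Y)$ and their homotopies.

Since $F_n(Y)\to D_n(Y)$ is a covering, homotopies lift. So an $n$-valued homotopy that starts at a split map $\{f_1,\dots,f_n\}$ is a homotopy of $(f_1,\dots,f_n)$ in $F_n(Y)$: it ends at a split map $\{g_1,\dots,g_n\}$, with $f_i$ deformed to $g_i$ and no two coordinates ever meeting.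

**Fact 2** (Schirmer, *An index and Nielsen number for n-valued multifunctions*, Fund. Math. 124 (1984)). If $\varphi=\{f_1,\dots,f_n\}$ is split, then $N(\varphi)=\sum N(f_i)$.

The reason is short. Let $x=f_i(x)$ and $x'=f_j(x')$ be equivalent via a path $p$. The path of values of $\varphi\circ p$ that starts at $x$ is $f_i\circ p$, and it must end at $x'$. So $f_i(x')=x'=f_j(x')$ and $i=j$. Thus the classes and indices of $\varphi$ are those of the $f_i$.

Fact 2 already contains the danger: $N(\varphi)$ looks at the coordinate maps one at a time, while a homotopy must keep them apart.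

## 3. Single-valued maps on all four surfaces

This section proves part (b). By Lemma 1 it suffices to find, in each homotopy class, a good map or a fixed point free map. The torus was done in Section 1. All our surfaces are aspherical, so a homotopy class of self-maps is determined by the homomorphism induced on $\pi_1$, up to conjugation.

**Annulus and Möbius band.** Here $\pi_1=\mathbb Z$, and maps are classified by the degree $k\in\mathbb Z$ on it. Degree $k$ is represented by $(x_1,x_2)\mapsto(kx_1,0)$. On $M$, whose universal cover is $\mathbb R\times[-\frac14,\frac14]$ with deck group generated by $\hat\sigma(x_1,x_2)=(x_1+\frac12,-x_2)$, this is well defined and has degree $k$ because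
$$\bigl(k(x_1+\tfrac12),0\bigr)=\bigl(kx_1+\tfrac k2,0\bigr)=\hat\sigma^k(kx_1,0).$$
The lifts are $(kx_1+j,0)$ on $A$ and $(kx_1+\frac j2,0)$ on $M$. If $k\neq1$, each lift has exactly one fixed point, interior because $x_2=0$, with $\det(I-D\tilde f)=1-k\neq0$, so the map is good. If $k=1$, the homotopy $(x_1+\frac\tau4,0)$ leads to $(x_1+\frac14,0)$, which is fixed point free on $A$, and on $M$ because $\frac14\notin\frac12\mathbb Z$.

**Klein bottle: normal form of a map.** The goal is an explicit representative of each class. The deck group of $\mathbb R^2\to K$ is generated by
$$\alpha(x_1,x_2)=(x_1+\tfrac12,-x_2),\qquad \beta(x_1,x_2)=(x_1,x_2+1),\qquad \alpha\beta\alpha^{-1}=\beta^{-1},$$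
and each element is uniquely of the form $\alpha^i\beta^j:(x_1,x_2)\mapsto(x_1+\frac i2,(-1)^i(x_2+j))$. Let $\theta$ be an endomorphism of this group, with $\theta(\alpha)=\alpha^k\beta^l$. Since $\beta$ is conjugate to $\beta^{-1}$, the element $\theta(\beta)$ is conjugate to its inverse. The $\alpha$-exponent is a homomorphism to $\mathbb Z$, so it vanishes on $\theta(\beta)$, and $\theta(\beta)=\beta^m$. Applying $\theta$ to the relation gives $\beta^{(-1)^km}=\beta^{-m}$, so
$$(-1)^km=-m;\quad\text{in particular } m=0 \text{ if } k \text{ is even}. \tag{1}$$
Put
$$E(x_1,x_2)=(kx_1,\;mx_2+h(x_1)),\qquad h \text{ smooth},\quad h(x_1+\tfrac12)=(-1)^k\bigl(h(x_1)+l\bigr). \tag{2}$$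
Then $E\alpha(x)=(kx_1+\frac k2,\,-mx_2+h(x_1+\frac12))$ and $\alpha^k\beta^lE(x)=(kx_1+\frac k2,\,(-1)^k(mx_2+h(x_1)+l))$, and these agree by (1) and (2). Also $E\beta=\beta^mE$. So $E$ covers a map $K\to K$ that induces $\theta$. An admissible $h$ exists: for $k$ even take $h(x_1)=2lx_1$; for $k$ odd take $h=-\frac l2+\eta$ with any smooth $\eta$ satisfying $\eta(x_1+\frac12)=-\eta(x_1)$. We may still choose $\eta$.

**Klein bottle: $k=1$.** Take $\eta=0$ and replace the first coordinate by $x_1+\frac14$; the homotopy $x_1+\frac\tau4$ respects the equivariance. A fixed point in $K$ would give $x_1+\frac14=x_1+\frac i2$ for some $i$, which is impossible. The map is fixed point free.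

**Klein bottle: $k\ne1$.** The lifts are $(\alpha^i\beta^j)^{-1}E$, and their fixed points are the solutions of $E(x)=\alpha^i\beta^jx$, that is
$$x_1=\frac{i}{2(k-1)},\qquad (m-(-1)^i)\,x_2=(-1)^ij-h(x_1). \tag{3}$$
The derivative of the lift is lower triangular with diagonal entries $k$ and $(-1)^im$, so $\det(I-D)=(1-k)(1-(-1)^im)$.

If $|m|\ne1$ (with $\eta=0$ when $k$ is odd), (3) has exactly one solution for all $i,j$ and the determinant is nonzero, so the map is good.

If $|m|=1$, then $k$ is odd by (1). For $(-1)^i\neq m$ there is again a unique solution, with determinant $2(1-k)\neq0$. For $(-1)^i=m$ the second equation in (3) reads $h(x_1)=(-1)^ij$, which has no solution provided $h$ takes no integer value on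
$$Y=\Bigl\{\tfrac i{2(k-1)}:(-1)^i=m\Bigr\}.$$
Since $k-1$ is even, adding $\frac12$ to $x_1$ changes $i$ by an even number, so $Y+\frac12=Y$. Choose $y_0\notin Y$ and a smooth $\eta$ on $[y_0,y_0+\frac12]$ that vanishes near the endpoints and equals $\frac14$ on the finite set $Y\cap(y_0,y_0+\frac12)$. Extend it by $\eta(x_1+\frac12)=-\eta(x_1)$. Then $\eta=\pm\frac14$ on $Y$, so $h\in-\frac l2\pm\frac14$ on $Y$, which is never an integer. The map is good. This proves part (b). $\blacksquare$

## 4. Two maps on the torus: an ellipse against vertical lines

Now let $n=2$ on $T$. Write $S=T\setminus0$. For a pair $(g_1,g_2):T\to F_2(T)$ set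
$$p(x)=x-g_1(x),\qquad q(x)=g_2(x)-g_1(x). \tag{4}$$
The map $q$ never takes the value $0$. The map $g_1$ is fixed point free if and only if $p$ never takes the value $0$, and $g_2$ is fixed point free if and only if $p(x)\ne q(x)$ for all $x$. A fixed point free pair is therefore the same thing as two maps $p,q:T\to S$ that never agree. A homotopy of pairs gives a homotopy of $q$ in $S$, whereas $p$ is only controlled up to homotopy in $T$.

Let $w:\mathbb R/\mathbb Z\to S$ be a loop with a closed lift $\tilde w$ in $\mathbb R^2\setminus\mathbb Z^2$, and consider for $c\in\mathbb R$ the pair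
$$f_1^c(x)=(x_1-c,0),\qquad f_2^c(x)=f_1^c(x)+w(x_1).$$
Here $q(x)=w(x_1)$ does not depend on $c$, so changing $c$ is a homotopy in $F_2(T)$. We have $p(x)=(c,x_2)$. So $f_1^c$ has fixed points exactly when $c\in\mathbb Z$, and fixed points of $f_2^c$ correspond to the points where the loop $\tilde w$ meets the vertical lines $x_1\in c+\mathbb Z$. Separately, both maps are homotopic to the rotation $(x_1+\frac14,0)$ (for $f_2^c$, shrink $\tilde w$ to $0$ in $\mathbb R^2$ first). So $N(\{f_1^c,f_2^c\})=0$ by Fact 2.

**A loop near one column.** Suppose $\tilde w$ stays in the strip $|x_1|<\frac12$; for example, $\tilde w$ is the circle of radius $\frac14$ about $0$. With $c=\frac12$ no line $x_1\in\frac12+\mathbb Z$ meets $\tilde w$, and the pair is fixed point free. The guess passes.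

**A loop around two columns.** Let
$$\tilde w(s)=\bigl(\tfrac12+\tfrac34\cos2\pi s,\ \tfrac18\sin 2\pi s\bigr), \tag{5}$$
a thin ellipse around $(0,0)$ and $(1,0)$. It passes through no lattice point, because it meets the axis at $-\frac14$ and $\frac54$ and otherwise has $0<|x_2|\le\frac18$. Its width $\frac32$ exceeds $1$, so every family of lines $c+\mathbb Z$ crosses it, and straight lines do not help. Take $c=\frac12$. The map $f_2^c$ lifts to $x\mapsto(x_1+\frac34\cos2\pi x_1,\frac18\sin2\pi x_1)$. Its fixed points in $T$ are $(\frac14,\frac18)$ and $(\frac34,-\frac18)$, both are fixed by this one lift, and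
$$\det(I-D)=\tfrac{3\pi}2\sin2\pi x_1$$
is positive at the first and negative at the second. So they form one class of index $0$.

**The first approach, and where it stops.** A sensible person cancels the two fixed points of opposite sign. They are the two crossings of the line $x_1=\frac12$ with the ellipse, and cancelling them means pushing the line across one half of the ellipse. The left half surrounds $(0,0)$, the right half surrounds $(1,0)$. At the moment when the line passes a lattice point, $p$ takes the value $0$: the map $f_1$ acquires a fixed point. And once the line is past $(1,0)$, its translate by $-e_1$ has moved past $(0,0)$ into the ellipse. The index sees only the total $0$, so it cannot tell us whether the pair is stuck or whether some other map $p$, curved and not of the form $(c,x_2)$, might do better. We must exclude all $p:T\to S$ at once.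

**What distinguishes the two crossings.** In $S$ the two crossings do *not* cancel. Lift the line and the loop to the universal cover of $S$. If one lift of the line met one lift of the loop over both crossings, then some path along the ellipse from $(\frac12,\frac18)$ to $(\frac12,-\frac18)$, followed by the vertical segment back, would be null-homotopic in $\mathbb R^2\setminus\mathbb Z^2$. The path runs through the left half plus $r$ full turns for some $r\in\mathbb Z$, so this closed curve has winding number $1+r$ around $(0,0)$ and $r$ around $(1,0)$, which are not both $0$. So we should compare *one* lift of $p$ with *one* lift of $q$ in the universal cover of $S$. That cover can be taken to be the hyperbolic plane. There $p$ and $q$ can be straightened to geodesics, two geodesics cross at most once, and a single crossing cannot be cancelled.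

## 5. The hyperbolic plane over the punctured torus

**Fact 3.** $S=T\setminus0$ is homeomorphic to $\mathbb H/\Gamma$, where $\mathbb H$ is the hyperbolic plane and $\Gamma$ is a free (Schottky) Fuchsian group of rank 2 all of whose nontrivial elements are hyperbolic; the puncture becomes a funnel.

A hyperbolic element has an *axis*, a geodesic along which it translates, and has no fixed point in $\mathbb H$. In a structure with a cusp, the loop around the puncture would be parabolic and have no axis; the funnel spares us this case. We use the following.

* (H1) Two distinct geodesics are disjoint in $\mathbb H$ or cross at one point; if they cross, their four endpoints at infinity are distinct. If a point $y$ runs along a geodesic towards an end which is not an endpoint of the geodesic $a'$, then $d(y,a')\to\infty$. (In the upper half plane with $a'$ the imaginary axis, $\{d(\cdot,a')\le r\}$ is a sector around $a'$, whose closure meets the boundary at infinity only in $0$ and $\infty$.)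
* (H2) The stabilizer in $\Gamma$ of an axis of an element of $\Gamma$ is infinite cyclic. (An element exchanging the ends would fix a point of the axis, which no nontrivial element of $\Gamma$ does. So the stabilizer acts on the axis by translations, faithfully and discretely.)
* (H3) Any two points of $\mathbb H$ are joined by a unique geodesic segment, depending continuously on them. A point on the segment from $y$ to $y'$ has distance at most $d(y,y')$ from $y'$.
* (H4) In the Klein model, $\mathbb H$ is the open unit disc in $\mathbb R^2$ and geodesics are chords.

There is also the covering $\mathbb R^2\setminus\mathbb Z^2\to S$ with group $\mathbb Z^2$. Inclusion gives $H_1(S)=H_1(T)=\mathbb Z^2$ with basis $e_1,e_2$. For $P\in\Gamma$, let $[P]\in\mathbb Z^2$ be the class of the loop in $S$ covered by a path from $y$ to $Py$. A loop in $S$ of class $e\in\mathbb Z^2$ lifts to $\mathbb R^2\setminus\mathbb Z^2$ as a path whose end is its start plus $e$.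

## 6. Pairs that always have a fixed point

Let $C_i=\{i\}\times\mathbb Z\subset\mathbb Z^2$ be the $i$-th column.

**Proposition 1.** Let $w:\mathbb R/\mathbb Z\to S$ be a loop that lifts to a closed loop $\tilde w$ in $\mathbb R^2\setminus\mathbb Z^2$. Assume

(∗) for every $i\in\mathbb Z$, $\tilde w$ is not null-homotopic in $\mathbb R^2\setminus(\mathbb Z^2\setminus C_i)$.

Let $(f_1,f_2):T\to F_2(T)$ be such that $f_1$ is homotopic in $T$ to $(x_1,x_2)\mapsto(x_1,0)$, and $f_2-f_1:T\to S$ is homotopic in $S$ to $w\circ\mathrm{pr}_1$. If $(f_1,f_2)$ is homotopic in $F_2(T)$ to $(g_1,g_2)$, then $g_1$ or $g_2$ has a fixed point.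

The ellipse (5) satisfies (∗): for each $i$, at least one of $(0,0),(1,0)$ is not in $C_i$, and the ellipse winds once around it. So the pair of Section 4 has Nielsen number $0$ and cannot be made fixed point free; for the torus and $n=2$ the guess is already refuted once the proposition is proved.

*Proof.* Suppose that $g_1$ and $g_2$ are both fixed point free, and define $p,q:T\to S$ by (4). Then $p(x)\ne q(x)$ for all $x$. The given homotopies yield $q\simeq w\circ\mathrm{pr}_1$ in $S$, and $p\simeq x-(x_1,0)=(0,x_2)$ as maps to $T$. Write $(s,t)=(x_1,x_2)$.

**Step 1 (the lifts depend on one direction each).** This step finds out how $p$ and $q$ look on the universal cover. Lift them to $\tilde p,\tilde q:\mathbb R^2\to\mathbb H$. There are $P_i,Q_i\in\Gamma$ with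
$$\tilde p(s+1,t)=P_1\tilde p(s,t),\quad \tilde p(s,t+1)=P_2\tilde p(s,t),\quad \tilde q(s+1,t)=Q_1\tilde q(s,t),\quad \tilde q(s,t+1)=Q_2\tilde q(s,t).$$
The loop $t\mapsto q(s,t)$ is freely homotopic in $S$ to a constant, so $Q_2=1$. The loop $s\mapsto q(s,t)$ is freely homotopic to $w$, so $W:=Q_1$ is in the conjugacy class of $w$. If $W=1$, then $w$ would be null-homotopic in $S$, and lifting, $\tilde w$ would be null-homotopic in $\mathbb R^2\setminus\mathbb Z^2$, contrary to (∗). So $W\neq1$. Also $[W]=0$ because $w$ has a closed lift in $\mathbb R^2\setminus\mathbb Z^2$.

Since $p\simeq(0,x_2)$ in $T$, we have $[P_1]=0$ and $[P_2]=e_2$. Computing $\tilde p(s+1,t+1)$ in two ways, we get $P_1P_2=P_2P_1$, because $\Gamma$ acts freely. Commuting elements of a free group are powers of a common element: $P_1=X^i$, $P_2=X^j$. From $j[X]=e_2$ we get $[X]\neq0$, and from $i[X]=0$ we get $i=0$. So $P_1=1$. Put $Z:=P_2$, so $[Z]=e_2$. To summarize: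
$$\tilde q(s+1,t)=W\tilde q(s,t),\quad \tilde q(s,t+1)=\tilde q(s,t),\quad \tilde p(s+1,t)=\tilde p(s,t),\quad \tilde p(s,t+1)=Z\tilde p(s,t). \tag{6}$$
Both $W$ and $Z$ are nontrivial, hence hyperbolic. Since $p$ and $q$ never agree,
$$\kappa\,\tilde p(s,t)\neq\tilde q(s,t)\qquad\text{for all }\kappa\in\Gamma\text{ and all }(s,t). \tag{7}$$

**Step 2 (the axes do not cross).** This step turns (7) into geometry: for no $\kappa\in\Gamma$ do the axis of $W$ and the $\kappa$-translate of the axis of $Z$ cross. Suppose that the axis $a$ of $W$ and the axis $a'$ of $Z'=\kappa Z\kappa^{-1}$ cross. Parametrize them by homeomorphisms $\omega:\mathbb R\to a$ and $\zeta:\mathbb R\to a'$ with $\omega(s+1)=W\omega(s)$ and $\zeta(t+1)=Z'\zeta(t)$. By (6), the functions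
$$d(\tilde q(s,t),\omega(s)),\qquad d(\kappa\tilde p(s,t),\zeta(t))$$
are $\mathbb Z^2$-periodic. (For the second, $\kappa\tilde p(s,t+1)=\kappa Z\tilde p(s,t)=Z'\kappa\tilde p(s,t)$.) Hence both are bounded by some constant $C$. By (H1), $d(\omega(s),a')\to\infty$ as $|s|\to\infty$ and $d(\zeta(t),a)\to\infty$ as $|t|\to\infty$. Choose $R$ with $d(\omega(\pm R),a')>2C$ and $d(\zeta(\pm R),a)>2C$, and so large that the parameters of the crossing point lie in $(-R,R)^2$. Let $Q=[-R,R]^2$. On $\partial Q$ we have $s=\pm R$ or $t=\pm R$, so
$$d(\omega(s),\zeta(t))>2C\qquad\text{on }\partial Q. \tag{8}$$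
For $0\le\tau\le1$ let $q_\tau$ and $p_\tau$ be the geodesic homotopies from $\tilde q(s,t)$ to $\omega(s)$ and from $\kappa\tilde p(s,t)$ to $\zeta(t)$. By (H3), $d(q_\tau,\omega(s))\le C$ and $d(p_\tau,\zeta(t))\le C$, so (8) gives $q_\tau\neq p_\tau$ on $\partial Q$ for all $\tau$.

Now use the Klein model and regard $q_\tau-p_\tau:\partial Q\to\mathbb R^2\setminus0$ as a map with a degree about $0$. The degree does not depend on $\tau$. For $\tau=0$ the map $\tilde q-\kappa\tilde p$ extends over $Q$ without zeros by (7), so the degree is $0$. For $\tau=1$, let $O$ be the crossing point. The chords give $\omega(s)=O+\lambda(s)u_1$ and $\zeta(t)=O+\nu(t)u_2$, with $u_1,u_2$ linearly independent and $\lambda,\nu$ homeomorphisms of $\mathbb R$ onto open intervals around $0$. So the map is $\lambda(s)u_1-\nu(t)u_2$. It maps $Q$ homeomorphically onto a parallelogram with $0$ in its interior, and the degree is $\pm1$. This is a contradiction.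

**Step 3 (disjoint curves in the plane).** This step brings the information back to $\mathbb R^2\setminus\mathbb Z^2$. First, no translate $\kappa a_Z$ of the axis $a_Z$ of $Z$ equals the axis of $W$. Otherwise $W$ and $\kappa Z\kappa^{-1}$ would lie in one infinite cyclic group by (H2), so $W^b=(\kappa Z\kappa^{-1})^a$ with $a,b\neq0$, and in homology $0=b[W]=a[Z]=ae_2$, a contradiction. By (H1) and Step 2, all translates of $a_Z$ are disjoint from the axis of $W$. So the closed geodesics $c_w$ and $c_z$ of $W$ and $Z$ in $S$ have disjoint images.

The loop $c_w$ is freely homotopic to $w$ in $S$. Lift this homotopy to $\mathbb R^2\setminus\mathbb Z^2$, starting at $\tilde w$. The paths of the two ends of the parameter interval are lifts of the same path with the same start, so they coincide and all loops stay closed. The result is a closed lift $\tilde c$ of $c_w$, freely homotopic to $\tilde w$ in $\mathbb R^2\setminus\mathbb Z^2$. The loop $c_z$ has class $e_2$, so it lifts to $\tilde z:\mathbb R\to\mathbb R^2\setminus\mathbb Z^2$ with $\tilde z(t+1)=\tilde z(t)+e_2$. All $\mathbb Z^2$-translates of $\tilde z(\mathbb R)$ lie over $c_z$, so they are disjoint from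 $\tilde c$. This is the picture of Section 4, with curved lines in place of straight ones.

**Step 4 (the lines separate the columns).** The last step shows that a loop that avoids all these lines contradicts (∗). Let $L_k=\tilde z(\mathbb R)+ke_1$ and $L=\bigcup_kL_k$. The function $\tilde z(t)-te_2$ is periodic, hence bounded, say by $D$. So each $L_k$ is closed and lies in $|x_1-k|\le D$, the union is locally finite, and $L$ is closed. It is disjoint from $\mathbb Z^2$ and from $\tilde c$. Let $U$ be the component of $\mathbb R^2\setminus L$ containing $\tilde c$, and $V$ the unbounded component of $\mathbb R^2\setminus\tilde c$. Each $L_k$ is connected, unbounded and disjoint from $\tilde c$, so $L\subset V$.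

(i) *A lattice point $P\notin U$ lies in $V$.* As $P\notin L$, it lies in another component $U'$ of $\mathbb R^2\setminus L$. We have $\partial U'\subset L$, and $\partial U'\neq\emptyset$ since $U'\neq\mathbb R^2$. So $\overline{U'}$ is connected, disjoint from $\tilde c\subset U$, and meets $L\subset V$. Hence $\overline{U'}\subset V$, and $P\in V$.

(ii) *All lattice points in $U$ lie in one column.* For $P\notin L_0$ let
$$\mu(P)=\frac1{2\pi}\cdot\bigl(\text{total change of }\arg(\tilde z(t)-P)\text{ for }t\text{ from }-\infty\text{ to }\infty\bigr).$$
Since $|\tilde z(t)-te_2|\le D$, the direction of $\tilde z(t)-P$ tends to $\pm e_2$ as $t\to\pm\infty$, uniformly for $P$ in bounded sets. So the total change exists and is an odd multiple of $\pi$, that is $\mu(P)\in\frac12+\mathbb Z$. It is locally constant off $L_0$: for $P$ in a small disc disjoint from $L_0$ there is $R$ such that for $|t|\ge R$ the direction is within angle $\frac\pi4$ of $\pm e_2$. The change over $[-R,R]$ is continuous in $P$, and each of the two tails contributes a small signed angle that is continuous in $P$. So $\mu$ is continuous with discrete values.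

If $P$ is far to the right (first coordinate greater than $D$), then $\tilde z(t)-P$ stays in the left half plane and turns from $-e_2$ to $e_2$ through the left; its argument goes from $\frac{3\pi}2$ to $\frac\pi2$, so $\mu(P)=-\frac12$. Far to the left, in the same way, $\mu(P)=+\frac12$. Since $\tilde z(t)-(P+e_2)=\tilde z(t-1)-P$, we have $\mu(P+e_2)=\mu(P)$, so on lattice points we may write $\mu(i,j)=\mu(i)$.

The corresponding function for the curve $L_k$ is $P\mapsto\mu(P-ke_1)$. It is constant on $U$, because $U$ is connected and disjoint from $L_k$. If $(i,j),(i',j')\in U$ with $i<i'$, then $\mu(i-k)=\mu(i'-k)$ for all $k\in\mathbb Z$. So $\mu$ is periodic in $i$ with period $i'-i$, which contradicts its values $+\frac12$ for $i\to-\infty$ and $-\frac12$ for $i\to+\infty$. This proves (ii).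

By (i) and (ii) there is $i_0$ with $\mathbb Z^2\setminus C_{i_0}\subset V$ (any $i_0$ will do if $U$ contains no lattice point). Choose a closed disc $\Delta$ about $0$ whose interior contains $\tilde c$. The open connected set $V$ is unbounded, so the finitely many points of $(\mathbb Z^2\setminus C_{i_0})\cap\Delta$ can be joined by arcs in $V$ to $\mathbb R^2\setminus\Delta$. These arcs together with $S^2\setminus\operatorname{int}\Delta$ form a closed connected subset of $S^2$ that is disjoint from $\tilde c$. Every component of the complement in $S^2$ of a closed connected set is simply connected. So $\tilde c$ lies in a simply connected open subset of $\operatorname{int}\Delta$ that contains no point of $\mathbb Z^2\setminus C_{i_0}$. Hence $\tilde c$, and therefore $\tilde w$, is null-homotopic in $\mathbb R^2\setminus(\mathbb Z^2\setminus C_{i_0})$. This contradicts (∗). $\square$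

## 7. A loop that survives both the reflection and the filling of any column

On the Klein bottle the maps must commute with $\sigma$. For a map of the form $(x_1,0)+\gamma(x_1)$ this forces $\gamma(s+\frac12)=\rho\gamma(s)$, where $\rho(u,v)=(u,-v)$. Such a loop has winding number $0$ around every point of the axis that it avoids, since $\rho$ reverses winding numbers and a shift of the parameter does not change them. So the ellipse (5) is not available. Moreover, two lattice points on the axis cannot certify (∗): fill in one of them, and what remains is a loop with winding number $0$ in the plane minus one point, which is null-homotopic. We therefore use three lattice points in three columns.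

Let $\Sigma=\mathbb R\times(-\frac14,\frac14)$, $b=(\frac14,0)$ and $H=\{(k/2,0):k\in\mathbb Z\}$. We avoid the half-integer points as well, because $\sigma$ moves $(x_1,0)$ to $(x_1+\frac12,0)$. Define loops at $b$ in $\Sigma\setminus H$; products are read left to right, and a bar denotes the reversed path.

* $v_0$: go left along the axis to near $(0,0)$, circle it once counterclockwise, and return.
* $v_1$: go right along the axis, passing $(\frac12,0)$ above by a small semicircle, to a point just left of $(1,0)$; circle $(1,0)$ once counterclockwise, and return.
* $v_2=\ell_+c\,\bar\ell_+$: the path $\ell_+$ passes above $(\frac12,0),(1,0),(\frac32,0)$ to a point of the axis just left of $(2,0)$, and $c$ circles $(2,0)$ once counterclockwise.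

The group $G=\pi_1(\mathbb R^2\setminus\{(0,0),(1,0),(2,0)\},b)$ is free on $v_0,v_1,v_2$, and filling in $(i,0)$ amounts to setting $v_i=1$.

**The action of $\rho$ on $G$.** We need $\rho$ in terms of the generators. In $G$ the half-integer points do not matter, so $\rho(v_0)=v_0^{-1}$ and $\rho(v_1)=v_1^{-1}$: the access paths are unchanged up to homotopy and the circles are reversed. For $v_2$, let $\ell_-=\rho\ell_+$. The loop $\ell_+\bar\ell_-$ goes right above $(1,0)$ and returns left below it, that is clockwise, and encloses none of the other two points. So $\ell_+\bar\ell_-=v_1^{-1}$, that is, $\ell_+=v_1^{-1}\ell_-$ up to homotopy. Hence $v_2=v_1^{-1}(\ell_-c\,\bar\ell_-)v_1$, and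
$$\rho(v_2)=\ell_-\bar c\,\bar\ell_-=(\ell_-c\,\bar\ell_-)^{-1}=v_1v_2^{-1}v_1^{-1}.$$

**The loop.** Let $\delta=v_0v_2v_1$, parametrized by $[0,\frac12]$, and let $\gamma:\mathbb R/\mathbb Z\to\Sigma\setminus H$ be given by $\gamma(s)=\delta(s)$ and $\gamma(s+\frac12)=\rho\delta(s)$ for $0\le s\le\frac12$. As $\rho^2=1$ and $\rho(b)=b$,
$$\gamma(s+\tfrac12)=\rho\gamma(s)\quad\text{for all }s, \tag{9}$$
$$\gamma=v_0v_2v_1\cdot v_0^{-1}\cdot v_1v_2^{-1}v_1^{-1}\cdot v_1^{-1}=v_0v_2v_1v_0^{-1}v_1v_2^{-1}v_1^{-2}\in G. \tag{10}$$

**Verification of (∗).** Set one generator equal to $1$ in (10):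
$$v_0=1:\ v_2v_1^2v_2^{-1}v_1^{-2}\neq1;\qquad v_1=1:\ v_0v_2v_0^{-1}v_2^{-1}\neq1;\qquad v_2=1:\ v_0v_1v_0^{-1}v_1^{-1}\neq1,$$
each in a free group of rank 2. In particular $\gamma\ne1$ in $G$. So for every $i\in\mathbb Z$ the loop $\gamma$ is not null-homotopic in $\mathbb R^2\setminus(\{(0,0),(1,0),(2,0)\}\setminus C_i)$; for $i\notin\{0,1,2\}$ this is $\gamma\ne1$ in $G$. A fortiori it is not null-homotopic in the smaller space $\mathbb R^2\setminus(\mathbb Z^2\setminus C_i)$. So $w=\gamma\bmod\mathbb Z^2$ satisfies (∗) with $\tilde w=\gamma$.

The order of the factors in $\delta$ matters. With $\delta=v_0v_1v_2$ one would get $v_0v_1v_2\cdot v_0^{-1}\cdot v_1^{-1}\cdot v_1v_2^{-1}v_1^{-1}=v_0v_1v_2v_0^{-1}v_2^{-1}v_1^{-1}$, which becomes $1$ when $v_0=1$. The filling of column $0$ would then no longer be obstructed in $G$.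

## 8. One family of maps for all four surfaces

We now prove part (a). Let $n=2m$ or $n=2m+1$ with $m\ge1$. Let $d>0$ be the distance from the compact image of $\gamma$ to the closed set $H$. Choose distinct numbers $\varepsilon_1,\dots,\varepsilon_{m+1}$ in $(0,\min(d,\frac14))$ and define on $T$
$$u_k(x)=(x_1+\varepsilon_k,0),\qquad w_k(x)=(x_1+\varepsilon_k,0)+\gamma(x_1). \tag{11}$$
Consider the $n$ maps $u_1,\dots,u_{n-m},w_1,\dots,w_m$; note $n-m\le m+1$.

**Step 1 (the maps descend to all four surfaces).** This step checks that (11) defines maps on $T,A,K,M$. The values lie in $A$, because $\gamma$ lies in $\Sigma$. The maps depend only on $x_1$. They commute with $\sigma$: for $u_k$ this is clear, and by (9)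
$$w_k(\sigma x)=(x_1+\tfrac12+\varepsilon_k,0)+\rho\gamma(x_1)=\sigma(w_k(x)).$$

**Step 2 (distinct values).** To obtain $n$-valued maps we show that at each $x$ the $n$ values are distinct and that the value of one map is never $\sigma$ of the value of another.

* $u_k=u_l$ or $w_k=w_l$, $k\neq l$, would need $\varepsilon_k-\varepsilon_l\in\mathbb Z$.
* $u_k=\sigma u_l$ or $w_k=\sigma w_l$ would need, in the first coordinate, $\varepsilon_k-\varepsilon_l-\frac12\in\mathbb Z$.
* $u_k=w_l$ or $u_k=\sigma w_l$ (here $k=l$ is allowed) would need $\gamma(x_1)\equiv(\varepsilon_k-\varepsilon_l,0)$ or $\gamma(x_1)\equiv(\varepsilon_k-\varepsilon_l-\frac12,0)$ modulo $\mathbb Z^2$.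

The first two are impossible because $|\varepsilon_k-\varepsilon_l|<\frac14$ and, in the first case, the $\varepsilon$'s are distinct. In the third case, as $\gamma(x_1)\in\Sigma$, the point $\gamma(x_1)$ would lie on the axis at distance $|\varepsilon_k-\varepsilon_l|<d$ from $H$, which is impossible. (The condition $w_l=\sigma u_k$ is the same as $u_k=\sigma w_l$, since $\sigma^2=1$ on $T$.)

Hence we have split $n$-valued maps $\varphi_T$ on $T$, its restriction $\varphi_A:A\multimap A$, the induced map $\varphi_K$ on $K=T/\sigma$, and its restriction $\varphi_M:M\multimap M$.

**Step 3 (the Nielsen numbers vanish).** This step treats the coordinate maps one at a time. The homotopies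
$$\bigl(x_1+(1-\tau)\varepsilon_k+\tfrac\tau4,\,0\bigr)+(1-\tau)\gamma(x_1),\qquad 0\le\tau\le1,$$
and the same without the term $(1-\tau)\gamma(x_1)$, are $\sigma$-equivariant with values in $A$. So on each of the four surfaces every coordinate map is homotopic to the map induced by $(x_1+\frac14,0)$. That map is fixed point free even on $K$, since $\frac14\notin\frac12\mathbb Z$. So each coordinate map has Nielsen number $0$, and $N(\varphi_F)=0$ by Fact 2.

**Step 4 (each pair keeps a fixed point).** This is where Proposition 1 enters. Denote also by $u_k,w_k$ the coordinate maps on $F$. We claim: *if the pair $(u_k,w_k)$ on $F$, $k\le m$, is homotopic in $F_2(F)$ to $(g,g')$, then $g$ or $g'$ has a fixed point.*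

*$F=T$.* Here $u_k$ is homotopic to $(x_1,0)$ and $w_k-u_k=w\circ\mathrm{pr}_1$, where $w=\gamma\bmod\mathbb Z^2$ satisfies (∗). Apply Proposition 1.

*$F=K$.* Let $\pi:T\to K$ be the projection. Compose the homotopies of the two coordinate maps with $\pi$, that is, regard them as homotopies of maps $T\to K$. They start at maps which $u_k,w_k:T\to T$ lift, so they lift to homotopies of $u_k,w_k$ that end at maps $\tilde g,\tilde g':T\to T$ with $\pi\tilde g=g\pi$ and $\pi\tilde g'=g'\pi$. The lifted pair stays in $F_2(T)$, since its projection consists of distinct points. A fixed point $x$ of $\tilde g$ gives $g(\pi x)=\pi x$, and likewise for $\tilde g'$. So if $g,g'$ were fixed point free, then so would be $\tilde g,\tilde g'$, contradicting the case $T$.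

*$F=A$.* Let $r:\mathbb R/\mathbb Z\to[-\frac14,\frac14]$ be $r(x_2)=x_2$ for $|x_2|\le\frac14$ and $r(x_2)=\frac12-x_2$ for $x_2\in[\frac14,\frac34]$. The two formulas agree at $\frac14$ and at $\frac34\equiv-\frac14$, so $r$ is continuous. It is odd: for $x_2\in[\frac14,\frac34]$ we have $r(-x_2)=r(1-x_2)=x_2-\frac12=-r(x_2)$. So $\mathcal R(x_1,x_2)=(x_1,r(x_2))$ is a retraction $T\to A$ that commutes with $\sigma$. As the maps (11) depend only on $x_1$, on $T$ we have
$$u_k|_A\circ\mathcal R=u_k,\qquad w_k|_A\circ\mathcal R=w_k.$$
Composing the given homotopy with $\mathcal R$ therefore gives a homotopy in $F_2(A)\subset F_2(T)$ from the pair $(u_k,w_k)$ on $T$ to $(g\mathcal R,g'\mathcal R)$. If $x=g(\mathcal Rx)$, then $x\in A$, so $\mathcal Rx=x$ and $x=g(x)$; likewise for $g'$. If $g,g'$ were fixed point free, this would contradict the case $T$.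

*$F=M$.* Since $\mathcal R$ commutes with $\sigma$, it induces a retraction $K\to M$. The argument for $A$ applies word for word with this retraction, $K$ in place of $T$, and the case $K$.

**Step 5 (counting).** Let $\varphi_F$ be $n$-valued homotopic to $\psi$. By Fact 1, $\psi=\{g_1,\dots,g_n\}$ is split, indexed by the lifted homotopy in $F_n(F)$. Forgetting all coordinates except those of $u_k$ and $w_k$ gives a homotopy in $F_2(F)$. So by Step 4, for each $k\le m$ at least one of the two coordinate maps of $\psi$ corresponding to $u_k,w_k$ has a fixed point. The values of different coordinate maps of $\psi$ are distinct at every point, so a point of $F$ is fixed by at most one of them. The $m$ pairs therefore contribute $m$ different fixed points, and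
$$MF(\varphi_F)\ge m=\lfloor n/2\rfloor\ge1>0=N(\varphi_F).$$
This proves part (a), and with part (b) from Section 3 the Theorem. $\blacksquare$
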